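# Borel equidecompositions of bounded sets of equal measure in dimension at least three

## 1. Flows along finitely many rotations and translations

Fix $n\ge 3$. Let $Q=[0,1)^n$, and identify $Q$ with the torus $T=\mathbb R^n/\mathbb Z^n$. Let $\lambda$ be Lebesgue measure, $o=(\frac12,\dots,\frac12)$, and $\mathbb B_r=\{x:|x-o|\le r\}$, which lies in the interior of $Q$ when $r<\frac12$. All functions are real.

We choose finitely many moves of $T$. First, $R\subset SO(n)$ is a finite symmetric set of rotations, to be specified in Section 3; each $\rho\in R$ acts on $\mathbb B_{0.45}$ as a rotation about $o$. Second, let $v=(0.15,0,\dots,0)$ and let $\Sigma=\{0.2<|x-o|<0.4\}$, an open shell. By compactness there are $u_1,\dots,u_k\in T$ with $\bigcup_i(\Sigma+u_i)=T$. Put $U=\{v,u_1,\dots,u_k\}$, acting on $T$ by translations, and $S=R\sqcup U$. Set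
$$X_\rho=\mathbb B_{0.45}\ (\rho\in R),\qquad X_u=T\ (u\in U).$$
Each $s\in S$ is a measure-preserving homeomorphism of the compact set $X_s$.

**Definition (flow and its divergence).** A flow is a family $\varphi=(\varphi_s)_{s\in S}$ of bounded functions on $T$ with $\varphi_s=0$ off $X_s$. Put $(s\varphi_s)(x)=\varphi_s(s^{-1}x)$ for $x\in X_s$, $s\varphi_s=0$ off $X_s$, and
$$\partial\varphi=\sum_{s\in S}(\varphi_s-s\varphi_s).\tag{1}$$

Read $\varphi_s(x)$ as the amount of mass sent from $x$ to $sx$. Then $\partial\varphi(x)$ is the outflow from $x$ minus the inflow to $x$. For example, if only $\varphi_u$ is nonzero, for one $u\in U$, and $\varphi_u=1_C$, then $\partial\varphi=1_C-1_{C+u}$. If $C\subseteq \mathbb B_{0.45}$ and only $\varphi_\rho=1_C$ is nonzero, then $\partial\varphi=1_C-1_{\rho C}$. If $\varphi_u$ is constant, it contributes $0$. Always $\int\partial\varphi=0$ for measurable flows.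

The proof turns on the following fact, which is Proposition 5 below: there is a constant $K$ such that every bounded measurable $F$ on $T$ with $\int F=0$ is equal to $\partial\varphi$ **at every point**, for some measurable flow with $|\varphi_s|\le K\sup|F|$. "Measurable" may be read here as "Borel". The hard words are "at every point".

**What flows are for.** Let a group $\Gamma$ act on a set $X$. Sets $A,B\subseteq X$ are *equidecomposable* if there are a finite partition $\{A_0,\dots,A_m\}$ of $A$ and $\gamma_0,\dots,\gamma_m\in\Gamma$ such that $\gamma_0A_0,\dots,\gamma_mA_m$ is a partition of $B$. Here $\Gamma$ is the isometry group of $\mathbb R^n$. For instance $[0,2)\times[0,1)^2$ and $[0,1)\times[0,2)\times[0,1)$ are equidecomposable with two unit cubes as pieces. If $A$ and $B$ are equidecomposable, then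
$$1_A-1_B=\sum_k(1_{A_k}-1_{\gamma_kA_k}),$$
so an equidecomposition is a flow from $A$ to $B$ with values $0$ and $1$.

Theorem 4.1 of "Measurable Graph Combinatorics", due to Grabowski, Máthé and Pikhurko, says: if $A,B\subseteq\mathbb R^3$ are bounded sets with nonempty interior and the same Lebesgue measure, then they can be equidecomposed using Lebesgue measurable pieces. The same source asks whether, when $A$ and $B$ are Borel, the pieces can be taken Borel. They can.

Fix a $\sigma$-algebra $\mathcal S$ on $\mathbb R^n$, invariant under isometries, with $\text{Borel}\subseteq\mathcal S\subseteq\text{Lebesgue measurable}$. From now on "measurable" means $\mathcal S$-measurable. A translation of $T$ acts on $Q$ as a piecewise translation, so it preserves measurability.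

**Theorem A.** Let $n\ge3$. If $A,B\in\mathcal S$ are bounded, have nonempty interior and $\lambda(A)=\lambda(B)$, then $A$ and $B$ are equidecomposable by orientation-preserving isometries with all pieces in $\mathcal S$. In particular, with $\mathcal S=$ Borel and $n=3$, a Borel equidecomposition always exists.

Equality of measures is necessary, since isometries preserve $\lambda$. With $\mathcal S=$ Lebesgue and $n=3$ the theorem contains Theorem 4.1. Two complements, not needed for Theorem A, are proved in Sections 11 and 12.

**Theorem B.** For $n=1,2$ there are bounded Borel sets with nonempty interior and the same measure which are not equidecomposable by isometries with Borel pieces.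

**Theorem C.** Let $n\ge3$. (i) If $m\ge0$ is a finite-valued, finitely additive, isometry-invariant measure on the bounded sets of $\mathcal S$ with $m([0,1)^n)=1$, then $m=\lambda$. (ii) The only finitely additive rotation-invariant probability measure on the Borel subsets of $S^{n-1}$ is normalized Lebesgue measure.

The proof of Theorem A has three stages: real-valued flows valid everywhere (Sections 3–7), replacing real values by integers (Sections 8–9), and turning an integer flow into an equidecomposition (Section 10).

## 2. Absorbing a countable set, and a null set that cannot be shifted away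

Let $P$ be a cube in $\mathbb R^3$, and let $D$ be a countable set disjoint from $P$, contained in a ball whose radius is smaller than the inradius of $P$. We show by hand that $P\cup D$ and $P$ are equidecomposable with three Borel pieces. Translate $D$ to a set $D'$ inside a ball $B_0\subseteq P$ with center $c$, choosing the translation so that $c\notin D'$; only countably many translations are excluded. Choose an axis through $c$ missing $D'$, and let $r_\vartheta$ be the rotation by $\vartheta$ about it. For $d,d'\in D'$ and $k\ge1$ at most $k$ angles $\vartheta\in[0,2\pi)$ satisfy $r_\vartheta^kd=d'$, because $d$ is off the axis. So all but countably many angles satisfy $r_\vartheta^kD'\cap D'=\emptyset$ for all $k\ge1$; fix one and write $r=r_\vartheta$. The sets $r^kD'$ $(k\ge0)$ are pairwise disjoint and lie in $B_0$. Put $E=\bigsqcup_{k\ge0}r^kD'$. Then $rE=E\setminus D'$. Move $D$ to $D'$ by the translation, move $E$ to $E\setminus D'$ by $r$, and fix $P\setminus E$.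

This suggests a plan: solve the problem up to a null set, and absorb the null leftover by shifting. The plan stops here. Let $N$ be a null dense $G_\delta$ set, for example $\bigcap_k\bigcup_j\{x:|x-q_j|<2^{-j-k}\}$ with $(q_j)$ dense, and let $N'=N\cap P^\circ$, where $P^\circ$ is the open cube. Then $N'$ is null and comeager in $P^\circ$. If $\gamma_1N'\cap\gamma_2N'=\emptyset$ for isometries $\gamma_1,\gamma_2$, then $\gamma_1P^\circ\cap\gamma_2P^\circ=\emptyset$: otherwise both sets would be comeager in this nonempty open set and would meet, by the Baire category theorem. So infinitely many pairwise disjoint copies of $N'$ do not fit into a bounded set, for reasons of volume. If Lebesgue measurable pieces are allowed, a null leftover may be cut arbitrarily, since all its subsets are Lebesgue measurable. Borel pieces give no such freedom, and Theorem B says that in dimensions $1$ and $2$ such an $N$ is a genuine obstruction.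

In dimension $n\ge3$ we drain $N$ by a real-valued flow instead of shifting it as a whole. The quantity to control is the capacity $\sup|\varphi_s|$.

## 3. The spectral gap and a Poincaré inequality on the torus

We use the following published input. For $n\ge3$ there are a finite symmetric $R\subset SO(n)$ and $\kappa>0$ with
$$\sum_{\rho\in R}\|h\circ\rho-h\|_2^2\ \ge\ \kappa^2\|h\|_2^2\qquad\text{for all }h\in L^2(S^{n-1})\text{ with }\int h=0.\tag{2}$$
The sources are Drinfeld 1984 for $n=3,4$, and Margulis 1980 and Sullivan 1981 for $n\ge5$. A concrete case for $n=3$: Lubotzky–Phillips–Sarnak 1986 show that for the six rotations by $\pm\arccos(-3/5)$ about the coordinate axes the operator $h\mapsto\sum_\rho h\circ\rho$ has norm at most $2\sqrt5$ on mean-zero functions. Expanding the squares,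
$$\sum_\rho\|h\circ\rho-h\|^2=12\|h\|^2-2\Big\langle\sum_\rho h\circ\rho,h\Big\rangle\ge(12-4\sqrt5)\|h\|^2,$$
so $\kappa^2=12-4\sqrt5$ works.

On the circle there is no such inequality. Given rotations by angles $a_1,\dots,a_m$ and $\varepsilon>0$, Dirichlet's theorem gives $q\ge1$ with all $qa_i$ within $\varepsilon$ of $2\pi\mathbb Z$, and then $h(\vartheta)=\cos q\vartheta$ has mean zero, normalized norm $\|h\|_2^2=\frac12$, and changes by at most $\varepsilon$ under each rotation. The same function of the first coordinate, $\cos(2\pi qx_1)$, shows that finitely many translations of $T$ alone satisfy no Poincaré inequality. Rotations about $o$ alone do not either, since they fix radial functions. Together they do.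

Write $X'_\rho=\mathbb B_{0.44}$ for $\rho\in R$ and $X'_u=T$ for $u\in U$. Each $s$ is also a measure-preserving bijection of $X_s'$.

**Lemma 1.** There is $C\ge1$ such that for $h\in L^2(T)$, with $\bar h=\int h$,
$$\|h-\bar h\|_2^2\le C^2\eta^2,\qquad \eta^2:=\sum_{s\in S}\|h\circ s-h\|^2_{L^2(X'_s)}.$$

*Proof.*

**Step 1: compare $h$ with a radial function.** For almost every $r<0.44$ the restriction of $h$ to the sphere of radius $r$ about $o$ is in $L^2$. Let $G(r)$ be its mean. Apply (2) to $h-G(r)$ on that sphere and integrate over $r$. This gives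
$$\|h-G(|x-o|)\|_{L^2(\mathbb B_{0.44})}\le\eta/\kappa .$$

**Step 2: compare with the same radial function about $o+v$.** Since $v\in U$, $\|h-h(\cdot-v)\|_2\le\eta$. Translating Step 1 by $v$ gives $\|h(\cdot-v)-G(|x-o-v|)\|_{L^2(\mathbb B_{0.44}+v)}\le\eta/\kappa$. Hence
$$\|h-G(|x-o-v|)\|_{L^2(\mathbb B_{0.44}+v)}\le(1+1/\kappa)\eta .$$
Let $I=(0.2,0.4)$, $J=(0.29,0.31)$, $d=0.15$ and $Y=\{x:|x-o|\in I,\ |x-o-v|\in J\}\subset Q$. On $Y$ both estimates apply, so
$$\big\|G(|x-o|)-G(|x-o-v|)\big\|_{L^2(Y)}\le(1+2/\kappa)\eta.\tag{3}$$

**Step 3: two distances are independent coordinates, so $G$ is nearly constant.** Write $x=o+(t,y)$ with $t\in\mathbb R$, $y\in\mathbb R^{n-1}$, and put $z=|y|$, $a=|x-o|$, $b=|x-o-v|$. In the variables $(t,z)$ Lebesgue measure becomes $\omega z^{n-2}\,dt\,dz$, where $\omega$ is the area of $S^{n-2}$. We have $a^2=t^2+z^2$ and $b^2=(t-d)^2+z^2$, so $t=(a^2-b^2+d^2)/(2d)$ and $z=\sqrt{a^2-t^2}$ are determined by $(a,b)$. The map $(t,z)\mapsto(a,b)$ is a diffeomorphism of $\{z>0\}$ onto $\{|a-b|<d<a+b\}$, with Jacobian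
$$\frac ta\cdot\frac zb-\frac za\cdot\frac{t-d}b=\frac{zd}{ab}.$$
So Lebesgue measure pushes forward to the density $\omega z^{n-3}ab/d$, which is positive and continuous on this region. On $\overline{I\times J}$ we have $|a-b|\le0.11<d<0.49\le a+b$. This compact rectangle therefore lies in the region, and the density is at least some $w_0>0$ on it. By (3),
$$\int_I\int_J|G(a)-G(b)|^2\,db\,da\le w_0^{-1}(1+2/\kappa)^2\eta^2 .$$
With $\theta=|J|^{-1}\int_JG$, Jensen's inequality gives $|G(a)-\theta|^2\le|J|^{-1}\int_J|G(a)-G(b)|^2db$, hence
$$\int_I|G-\theta|^2\le(|J|w_0)^{-1}(1+2/\kappa)^2\eta^2 .$$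
Polar coordinates multiply this by at most the area of $S^{n-1}$. Together with Step 1, $\|h-\theta\|_{L^2(\Sigma)}\le C_1\eta$ for a constant $C_1$.

**Step 4: carry the estimate from the shell $\Sigma$ to all of $T$.** As $\|h-h(\cdot-u_i)\|_2\le\eta$, we get $\|h-\theta\|_{L^2(\Sigma+u_i)}\le(1+C_1)\eta$ for each $i\le k$. The sets $\Sigma+u_i$ cover $T$, and $\bar h$ is the constant closest to $h$ in $L^2$. So $\|h-\bar h\|_2\le\|h-\theta\|_2\le\sqrt k\,(1+C_1)\eta$. $\square$

Put $K_0=16C^2$.

## 4. Minimax: flows that work almost everywhere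

For $\varphi_s\in L^\infty$ vanishing off $X_s'$, the expression $\partial\varphi$ is defined almost everywhere by (1).

**Lemma 2.** (a) If $F\in L^\infty(T)$, $|F|\le1$, $\int F=0$, there are $\varphi_s\in L^\infty$, $|\varphi_s|\le K_0$, $\varphi_s=0$ off $X'_s$, with $|F-\partial\varphi|\le\frac14$ a.e.

(b) If $\delta>0$ and $\lambda(E)\le\delta/2$, there are such $\varphi_s$ with $1_E-\partial\varphi\le\delta$ a.e.

*Proof.*

**Step 1: set up duality.** Let $\mathcal K$ be the set of all $\varphi$ with $|\varphi_s|\le K_0$ and $\varphi_s=0$ off $X_s'$. It is convex, and weak* compact by the Banach–Alaoglu theorem. Since $s$ preserves measure on $X_s'$, for $f\in L^1$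
$$\int f\,\partial\varphi=\sum_s\int_{X'_s}\varphi_s\,(f-f\circ s).$$
This is weak* continuous in $\varphi$, and its maximum over $\mathcal K$ is
$$\max_{\varphi\in\mathcal K}\int f\,\partial\varphi=K_0\,\eta_1(f),\qquad\eta_1(f)=\sum_s\|f-f\circ s\|_{L^1(X'_s)}.$$
Recall Sion's theorem: for a function on $\mathcal K\times Y$, with $\mathcal K$ compact convex and $Y$ convex, which is affine and continuous in each variable, $\min_{\mathcal K}\sup_Y=\sup_Y\min_{\mathcal K}$.

**Step 2: part (b).** Take $Y$ to be the set of probability densities $f$ and the function $\int f(1_E-\partial\varphi)$. The supremum over $f$ is $\operatorname{ess\,sup}(1_E-\partial\varphi)$. So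
$$\min_{\varphi\in\mathcal K}\operatorname{ess\,sup}(1_E-\partial\varphi)=\sup_f\Big[\int_Ef-K_0\eta_1(f)\Big].$$
Let $h=\sqrt f$. Since $|\sqrt p-\sqrt q|^2\le|p-q|$, the quantity $\eta^2$ of Lemma 1 for $h$ is at most $\eta_1(f)$, so $\|h-\bar h\|_2\le C\sqrt{\eta_1(f)}$. Also $0\le\bar h\le\|h\|_2=1$. Therefore
$$\int_Ef=\|h1_E\|_2^2\le\big(\lambda(E)^{1/2}+C\sqrt{\eta_1(f)}\big)^2\le2\lambda(E)+2C^2\eta_1(f)\le\delta+K_0\eta_1(f).$$
So the supremum is at most $\delta$, and the minimum is attained.

**Step 3: part (a).** In the same way, with $Y$ the unit ball of $L^1$,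
$$\min_{\varphi\in\mathcal K}\|F-\partial\varphi\|_\infty=\sup_{\|f\|_1\le1}\Big[\int fF-K_0\eta_1(f)\Big].$$
Since $|p^\pm-q^\pm|\le|p-q|$, we have $\eta_1(f^\pm)\le\eta_1(f)$. With $h=\sqrt{f^\pm}$, so that $\|h\|_2\le1$ and $\bar h\le1$,
$$\|f^\pm-\bar h^2\|_1\le\|h-\bar h\|_2\,\|h+\bar h\|_2\le2C\sqrt{\eta_1(f)} .$$
As $\int F=0$ and $|F|\le1$, this gives $|\int f^\pm F|\le2C\sqrt{\eta_1(f)}$. Hence
$$\int fF\le4C\sqrt{\eta_1(f)}\le\tfrac14+16C^2\eta_1(f)=\tfrac14+K_0\eta_1(f),$$
using $2pq\le p^2+q^2$ with $p=\frac12$, $q=4C\sqrt{\eta_1(f)}$. $\square$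

The capacity $K_0$ in (b) does not depend on $E$. A set of tiny measure is drained with the same capacity as a large one, but the tolerance $\delta$ can be tiny.

## 5. Radial mollification: flows at every point for compact sets

**Lemma 3.** If $\delta>0$ and $D\subseteq T$ is compact with $\lambda(D)<\delta/2$, there are functions $\varphi_s$, continuous on $X_s$, with $|\varphi_s|\le K_0$ and $\varphi_s=0$ off $X_s$, such that $1_D-\partial\varphi\le\delta$ everywhere. In other words, $\partial\varphi\ge-\delta$ everywhere and $\partial\varphi\ge1-\delta$ on $D$.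

*Proof.* Since $D$ is compact, there is $\tau\in(0,0.01)$ such that $E=\{x:\operatorname{dist}(x,D)\le\tau\}$ has $\lambda(E)\le\delta/2$. Take $\varphi$ from Lemma 2(b) for $E$, and let $\chi$ be a smooth radial probability density supported in the ball of radius $\tau$ about $0$. We replace $\varphi_s$ by $\varphi_s*\chi$.

Convolution on $T$ commutes with translations. It also commutes with $\rho\in R$ on functions $\psi$ supported in $\mathbb B_{0.44}$. For such $\psi$, the convolution may be computed in $\mathbb R^n$, and if $\rho_0$ is the linear part of $\rho$, then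
$$\big((\rho\psi)*\chi\big)(x)=\int\psi(\rho^{-1}x-\rho_0^{-1}y)\chi(y)\,dy=\int\psi(\rho^{-1}x-y')\chi(y')\,dy'=\big(\rho(\psi*\chi)\big)(x),$$
because $\chi$ is radial. The result is supported in $\mathbb B_{0.45}=X_\rho$. So
$$1_E*\chi-\partial(\varphi*\chi)=(1_E-\partial\varphi)*\chi\le\delta\quad\text{everywhere},$$
since convolution with a density turns an inequality almost everywhere into one everywhere. Finally $1_E*\chi\ge1_D$, because the $\tau$-ball about a point of $D$ lies in $E$. The bound $|\varphi_s*\chi|\le K_0$ is clear. $\square$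

The argument needs a neighborhood of $D$ of small measure. For the dense null set $N$ of Section 2, every closed neighborhood $\{\operatorname{dist}(x,N)\le\tau\}$ is all of $T$, so mollification says nothing about $N$.

## 6. Draining a null set at every point

Let $N$ be null and $W\supseteq N$ open of small measure. Write $W=\bigcup_jD_j$ with compact $D_j$, and let $\varphi^j$ be the flow of Lemma 3 for $D_j$. Two ways of combining them fail. The sum $\sum_j\varphi^j$ has no bound on its capacity, since each $\varphi^j$ may have size $K_0$. The sharply cut version, using $\varphi^j$ exactly on $D_j\setminus(D_1\cup\dots\cup D_{j-1})$, has capacity $K_0$. But wherever a move $s$ crosses from one region to another, an error of size up to $2K_0$ appears in $\partial\varphi$. The remedy is to pass from one $\varphi^j$ to another slowly along the moves, in $q_j$ steps. This requires enlarging $D_j$ by $q_j$ steps, which multiplies its measure by at most $(1+2|S|)^{q_j}$. We pay for this in advance, choosing $\lambda(D_j)$ small after fixing $q_j$.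

**Lemma 4.** Let $N\subseteq T$ be Lebesgue null and $0<\delta<1$. There are Borel $\varphi_s$, $|\varphi_s|\le K_0$, $\varphi_s=0$ off $X_s$, with $1_N-\partial\varphi\le2\delta$ everywhere.

*Proof.*

**Step 1: choose compact sets with measures small enough for later enlargement.** Choose integers $q_j\ge1$ $(j\ge1)$ with
$$\sum_j\frac1{q_j}\le\frac{\delta}{2K_0|S|},\qquad\text{and put}\qquad\varepsilon_j=\frac\delta4(1+2|S|)^{-q_j}.$$
Take an open $W\supseteq N$ with $\lambda(W)<\varepsilon_1$. Write $W=\bigcup_jC_j$ with $C_j$ compact and $C_j\subseteq\operatorname{int}C_{j+1}$. Since $\lambda(W\setminus\operatorname{int}C_j)\to0$, we may pass to a subsequence with $\lambda(W\setminus\operatorname{int}C_j)<\varepsilon_{j+1}$. Put $D_1=C_1$ and $D_{j+1}=C_{j+1}\setminus\operatorname{int}C_j$. These sets are compact, with $\lambda(D_j)\le\varepsilon_j$. Their union is $W$: if $j$ is least with $x\in C_j$, then $x\in D_j$.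

**Step 2: build slowly varying cutoffs.** For compact $D$ let $D^{(0)}=D$ and
$$D^{(i+1)}=D^{(i)}\cup\bigcup_{s\in S}\Big(s(D^{(i)}\cap X_s)\cup s^{-1}(D^{(i)}\cap X_s)\Big).$$
Since each $s$ is a measure-preserving homeomorphism of the compact set $X_s$, these sets are compact and $\lambda(D^{(i)})\le(1+2|S|)^i\lambda(D)$. Let
$$d_j(x)=\min\{i:x\in D_j^{(i)}\}\in\mathbb N\cup\{\infty\},\qquad\chi_j=\max(0,1-d_j/q_j).$$
These are Borel. We have $\chi_j=1$ on $D_j$, and $\{\chi_j>0\}=\tilde D_j:=D_j^{(q_j-1)}$ is compact with $\lambda(\tilde D_j)\le\delta/4$. If $x\in X_s$, then $s^{-1}x\in X_s$, and $d_j(x)$ and $d_j(s^{-1}x)$ are both infinite or differ by at most $1$. Hence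
$$|\chi_j(x)-\chi_j(s^{-1}x)|\le1/q_j\qquad(x\in X_s).\tag{4}$$

**Step 3: glue.** Let $\varphi^j$ be given by Lemma 3 for $\tilde D_j$, so $\partial\varphi^j\ge-\delta$ everywhere and $\partial\varphi^j\ge1-\delta$ on $\tilde D_j$. Put
$$w_j=\chi_j\prod_{i<j}(1-\chi_i),\qquad\varphi_s=\sum_jw_j\varphi^j_s .$$
Then $w_j\ge0$ and, by induction on $m$, $\sum_{j\le m}w_j=1-\prod_{i\le m}(1-\chi_i)$. So $\sum_jw_j\le1$, with equality on $W$, where some $\chi_i$ equals $1$. Also $w_j(x)>0$ implies $x\in\tilde D_j$. The series for $\varphi_s$ converges absolutely, $\varphi_s$ is Borel, vanishes off $X_s$, and $|\varphi_s|\le K_0$.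

**Step 4: the weights change little along a move.** Let $V_1,V_2,\dots$ be independent and uniform on $[0,1)$, and let $J_x=\min\{i:V_i<\chi_i(x)\}$, with $J_x=\infty$ if there is no such $i$. Then $w_j(x)=P(J_x=j)$. If $J_x\ne J_y$, then for some $i$ exactly one of $V_i<\chi_i(x)$, $V_i<\chi_i(y)$ holds, an event of probability $|\chi_i(x)-\chi_i(y)|$. Therefore
$$\sum_j|w_j(x)-w_j(y)|\le2P(J_x\ne J_y)\le2\sum_i|\chi_i(x)-\chi_i(y)|.\tag{5}$$

**Step 5: estimate the divergence.** For $x\in X_s$ we have $(s\varphi_s)(x)=\sum_jw_j(s^{-1}x)\varphi_s^j(s^{-1}x)$. Replacing $w_j(s^{-1}x)$ by $w_j(x)$ would give exactly the terms of $\sum_jw_j(x)\,\partial\varphi^j(x)$. So by (5) and (4)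
$$\Big|\partial\varphi(x)-\sum_jw_j(x)\,\partial\varphi^j(x)\Big|\le\sum_{s:\,x\in X_s}\sum_j|w_j(s^{-1}x)-w_j(x)|\,|\varphi_s^j(s^{-1}x)|\le2K_0|S|\sum_j\frac1{q_j}\le\delta .$$
Since $\partial\varphi^j(x)\ge1-\delta$ whenever $w_j(x)>0$,
$$\partial\varphi\ge(1-\delta)\sum_jw_j-\delta\ge(1-\delta)1_W-\delta .$$
Hence $1_N-\partial\varphi\le1_W-\partial\varphi\le\delta1_W+\delta\le2\delta$ everywhere. $\square$

## 7. Nearly invariant functionals and exact flows

**Proposition 5.** There is a constant $K$ (depending only on the choices above, not on $\mathcal S$) such that every bounded measurable $F$ on $T$ with $\int F=0$ equals $\partial\varphi$ everywhere, for some measurable $\varphi_s$ with $|\varphi_s|\le K\|F\|_\infty$, $\varphi_s=0$ off $X_s$. Here $\|\cdot\|_\infty$ is the supremum norm.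

Let $\mathcal M$ be the Banach space of bounded measurable functions on $T$ with the supremum norm, and $\mathcal M_s=\{\psi\in\mathcal M:\psi=0\text{ off }X_s\}$. The map $\psi\mapsto s\psi$ is a bijection of $\mathcal M_s$ preserving the order. A functional $\theta\in\mathcal M^*$ is a bounded, finitely additive signed measure. It need not vanish on null sets, and this is where null sets come in. For instance, the functional built in Section 11 for $n=1,2$ is invariant and gives mass $1$ to a null set. Lemma 4 forbids this here.

**The modulus of a functional.** For $\theta\in\mathcal M^*$ and $f\ge0$ let $|\theta|(f)=\sup\{\theta(g):|g|\le f\}$. This is additive in $f\ge0$. Clearly $|\theta|(f)+|\theta|(f')\le|\theta|(f+f')$. Conversely, if $|g|\le f+f'$, put $g_1=\max(-f,\min(g,f))$; then $|g_1|\le f$ and $|g-g_1|=\max(|g|-f,0)\le f'$, so $\theta(g)\le|\theta|(f)+|\theta|(f')$. So $|\theta|$ extends to a positive linear functional by $|\theta|(h)=|\theta|(h^+)-|\theta|(h^-)$. It satisfies $|\theta(g)|\le|\theta|(|g|)$ and $|\theta|(1)=\|\theta\|$. The same definition works on $\mathcal M_s$.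 If $f\in\mathcal M_s$ and $|g|\le f$, then $g\in\mathcal M_s$, so the modulus of the restriction $\theta|_{\mathcal M_s}$ is the restriction of $|\theta|$.

For $a,b\in\mathcal M_s^*$ and $0\le f\in\mathcal M_s$ we have $|a|(f)-|b|(f)\le\sup_{|g|\le f}(a-b)(g)=|a-b|(f)$. By symmetry $\big||a|(f)-|b|(f)\big|\le|a-b|(f)$. For general $f\in\mathcal M_s$, splitting $f=f^+-f^-$, we get
$$\big|(|a|-|b|)(f)\big|\le|a-b|(|f|)\le\|a-b\|_{\mathcal M_s^*}\|f\|_\infty.\tag{6}$$

*Proof of Proposition 5.* Put $M_0=1+2|S|K_0$ and $K_1=K_0+M_0K_0$.

**Claim.** If $F\in\mathcal M$, $|F|\le1$ and $\int F=0$, there are $\varphi_s\in\mathcal M_s$, $|\varphi_s|\le K_1$, with $\|F-\partial\varphi\|_\infty\le\frac12$.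

**Step 1: separate.** Suppose the claim fails for $F$. The convex set of all $F-\partial\varphi$, with $\varphi$ as in the claim, misses the open ball of radius $\frac12$. By the Hahn–Banach theorem there is $\theta\in\mathcal M^*$, $\|\theta\|=1$, with $\theta(F-\partial\varphi)\ge\frac12$ for all these $\varphi$. The $\varphi_s$ can be chosen independently, so taking the infimum over $\varphi$ gives
$$\theta(F)-K_1\eta\ge\tfrac12,\qquad\eta=\sum_s\eta_s,\qquad\eta_s=\sup\{\theta(\psi-s\psi):\psi\in\mathcal M_s,\ |\psi|\le1\}.\tag{7}$$

**Step 2: $|\theta|$ is as nearly invariant as $\theta$.** Write $(\theta\circ s)(\psi)=\theta(s\psi)$ for $\psi\in\mathcal M_s$. For $0\le f\in\mathcal M_s$,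
$$|\theta|(sf)=\sup\{\theta(g):|g|\le sf\}=\sup\{\theta(sg'):|g'|\le f\}=|\theta\circ s|(f).$$
So by (6), with $a=\theta|_{\mathcal M_s}$ and $b=\theta\circ s$,
$$\big||\theta|(\psi)-|\theta|(s\psi)\big|\le\|\theta-\theta\circ s\|_{\mathcal M_s^*}\|\psi\|_\infty=\eta_s\|\psi\|_\infty\qquad(\psi\in\mathcal M_s).$$
Hence a measurable flow $\psi$ with $|\psi_s|\le K_0$ satisfies $|\theta|(\partial\psi)\le K_0\eta$. By the definition of $\eta_s$ it also satisfies $\theta(\partial\psi)\le K_0\eta$.

**Step 3: remove the part of $F$ seen by Lebesgue measure.** Take $\varphi^0$ from Lemma 2(a), in Borel representatives bounded by $K_0$ and vanishing off $X_s'\subseteq X_s$. Put $G=F-\partial\varphi^0$. Then $\|G\|_\infty\le M_0$, and $N=\{|G|>\frac14\}\in\mathcal S$ is null.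

**Step 4: the null set has small $|\theta|$-mass.** Take $\psi$ from Lemma 4 for $N$ and $\delta=1/(16M_0)$. Then $1_N\le2\delta+\partial\psi$ everywhere. As $|\theta|$ is positive and $|\theta|(1)=1$, Step 2 gives $|\theta|(1_N)\le2\delta+K_0\eta$.

**Step 5: contradiction.** Since $|G|\le\frac14+M_01_N$,
$$\theta(F)=\theta(\partial\varphi^0)+\theta(G)\le K_0\eta+\tfrac14+M_0|\theta|(1_N)\le\tfrac14+2M_0\delta+(K_0+M_0K_0)\eta=\tfrac38+K_1\eta .$$
This contradicts (7), and the claim is proved.

**Step 6: iterate.** We may assume $\|F\|_\infty=1$. Let $\varphi^1$ be given by the claim for $F$. Since $\int\partial\varphi^1=0$, the claim applies to $2(F-\partial\varphi^1)$ and gives $\varphi^2$ with $\|F-\partial(\varphi^1+\frac12\varphi^2)\|_\infty\le\frac14$, and so on. The flow $\varphi=\sum_{i\ge0}2^{-i}\varphi^{i+1}$ converges uniformly, $|\varphi_s|\le2K_1$, and $F=\partial\varphi$ everywhere. So $K=2K_1$ works. $\square$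

## 8. Rounding along a well-founded order on the torus

We now have $1_A-1_B=\partial\varphi$ with real $\varphi$ and want integers. Replacing $\varphi$ by $\lfloor\varphi\rfloor$ does not work. Suppose $C$, $C+u$, $C+u'$, $C+u+u'$ are disjoint subsets of $T$, and half of the mass of $C$ travels to $C+u+u'$ through $C+u$ and half through $C+u'$, so that
$$\varphi_u=\tfrac12(1_C+1_{C+u'}),\qquad\varphi_{u'}=\tfrac12(1_C+1_{C+u}),\qquad\partial\varphi=1_C-1_{C+u+u'} .$$
All integer parts vanish, so $\partial\lfloor\varphi\rfloor=0$. What repairs this example is to send another half unit around the square: add $\frac12$ to $\varphi_u$ on $C$ and to $\varphi_{u'}$ on $C+u$, and subtract $\frac12$ from $\varphi_{u'}$ on $C$ and from $\varphi_u$ on $C+u'$. The divergence is unchanged and the flow becomes integral. In general such corrections produce further corrections on neighboring squares, so we need an order along which they can be made one after another, with a starting point. Along a single irrational translation there is none: the backward orbit of every point is infinite. Three commuting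 translations suffice.

**Setting.** Let $L>0$, and identify $Q_L=p+[0,L)^n$ with $T_L=\mathbb R^n/L\mathbb Z^n$. Fix an irrational $\alpha$. For $k=1,2,3$ let $e_k$ be the translation of $T_L$ by $\alpha L$ in the $k$-th coordinate; write $x\pm e_k$ and $(e_k\psi)(x)=\psi(x-e_k)$. Let $\ell(t)=\lfloor-\log_2t\rfloor$ for $0<t<1$, $\ell(0)=0$, and let the *levels* of $x\in Q_L$ be $\ell_k(x)=\ell((x_k-p_k)/L)$. Let $i(x)\in\{1,2,3\}$ be the least index minimizing $\ell_k(x)$, and $g(x)=x+e_{i(x)}$. For example, if $L=1$, $p=0$ and $x$ begins with $0.3,\,0.6,\,0.1$, then its levels are $1,0,3$, so $i(x)=2$ and $g$ moves the second coordinate.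

We have $\ell(t)>M$ if and only if $0<t\le2^{-M-1}$, and backward orbits of the rotation by $\alpha$ visit $(0,2^{-M-1})$ infinitely often. Therefore:

$(*)$ If one repeatedly replaces $x$ by $x-e_k$ ($k\in\{1,2,3\}$ varying), then for any $k$ used infinitely often, $\ell_k$ exceeds any given $M$ infinitely often.

**Definition (edges and arrows).** An *edge* is a pair $(j,x)$, $j\in\{1,2,3\}$, $x\in T_L$, thought of as running from $x$ to $x+e_j$. It is a *tree edge* if $j=i(x)$, otherwise *non-tree*. For a non-tree edge $(j,x)$ with $i=i(x)$ put arrows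
$$(j,x)\to(j,x+e_i)\ [\text{type }1],\qquad(j,x)\to(i,x+e_j)\ [\text{type }2],$$
whenever the target is non-tree. In the example above, $(2,x)$ is a tree edge, $(1,x)$ and $(3,x)$ are non-tree, and the possible targets from $(1,x)$ are $(1,x+e_2)$ and $(2,x+e_1)$.

Note that $g(y)=x$ if and only if $y=x-e_k$ with $i(y)=k$ for some $k$.

**Lemma 6.** (1) There is no infinite sequence $x^0,x^1,\dots$ with $g(x^{t+1})=x^t$; every $x$ has only finitely many $g$-ancestors. (2) There is no infinite backward chain $E_0\leftarrow E_1\leftarrow\cdots$ of non-tree edges; every non-tree edge has only finitely many ancestors under $\to$.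

*Proof.*

**Step 1: finite branching.** In (1) the in-degree of $x$ is at most $3$. In (2), an edge $(a,z)$ can be reached by type 1 only from $(a,z-e_i)$ with $i\ne a$, and by type 2 only from $(j,z-e_j)$ with $j\ne a$, so the in-degree is at most $4$. By König's lemma applied to the tree of finite backward chains from a given vertex or edge, it suffices to exclude infinite backward chains.

**Step 2: part (1).** Let $M(x)=\max_{k\le3}\ell_k(x)$. We show $M(g(x))\ge M(x)$. The coordinate moved has minimal level. Either another coordinate attains the maximum and is unchanged, or all three levels are equal, and the other two still attain it. So along a backward chain $M$ stays bounded by $M(x^0)$. But some $k$ is used infinitely often, and $(*)$ gives a contradiction.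

**Step 3: part (2), the first high level.** Let $E_t=(j_t,x^t)$ and $M=\max_{k\le3}\ell_k(x^0)$. Each step has $x^t=x^{t+1}+e_k$ for some $k$. By $(*)$ there is a least $t\ge1$ with $\ell_a(x^t)>M$ for some $a$. All levels of $x^{t-1}$ are at most $M$, so the coordinate that changes is $a$. That is, $x^{t-1}=x^t+e_a$, $\ell_k(x^t)\le M$ for $k\ne a$, and so $i(x^t)\ne a$. A type 1 arrow $E_t\to E_{t-1}$ would move coordinate $i(x^t)\ne a$. So the arrow has type 2, which moves coordinate $j_t$, and $j_t=a$.

**Step 4: from then on coordinate $a$ is frozen.** We claim that for all $t'\ge t$: $j_{t'}=a$, $x^{t'}_a=x^t_a$, and $\ell_k(x^{t'})\le M$ for $k\in\{1,2,3\}\setminus\{a\}$. This holds at $t'=t$. Suppose it holds at $t'$, and let $E_{t'+1}=(j',y)$.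

Suppose the arrow $E_{t'+1}\to E_{t'}$ had type 2. Then $i(y)=j_{t'}=a$ and $x^{t'}=y+e_{j'}$ with $j'\ne a$. So $\ell_a(y)=\ell_a(x^{t})>M$, while for the third index $k\notin\{a,j'\}$ we have $\ell_k(y)=\ell_k(x^{t'})\le M<\ell_a(y)$. This contradicts $i(y)=a$.

So the arrow has type 1: $j'=j_{t'}=a$ and $x^{t'}=y+e_i$ with $i=i(y)\ne a$. Then $y_a=x_a^{t'}$. For the index $k\notin\{a,i\}$ we have $\ell_i(y)\le\ell_k(y)=\ell_k(x^{t'})\le M$. So both levels other than $\ell_a$ are at most $M$ at $y$, and the claim is proved.

**Step 5: conclusion.** From $t$ on only the two coordinates other than $a$ are decremented, at least one of them infinitely often, while their levels stay at most $M$. This contradicts $(*)$. $\square$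

Step 4 uses a third index, so it needs three translations; part (1) alone would work with two.

**Recursion on ancestors.** By Lemma 6 the *height* of $x$ (or of a non-tree edge), the maximal length of a backward chain ending there, is finite. The set where the height is at least $r$ is Borel: it is a finite union, over the possible sequences of $r$ moves, of sets defined by values of $i$ at translates of $x$. So we may define a quantity at $x$ from its values at the immediate ancestors, which have smaller height. By induction on $r$ the quantity is measurable on the set of height at most $r$, if the data are measurable. Let $\{\cdot\}$ denote the fractional part.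

**Lemma 7.** Every bounded measurable $\Phi:T_L\to\mathbb R$ is $\Phi=m+\sum_{k\le3}(\theta_k-e_k\theta_k)$ with $m:T_L\to\mathbb Z$ measurable, $|m|\le\|\Phi\|_\infty+4$, and $\theta_k:T_L\to[0,1)$ measurable.

*Proof.* The idea is to push fractional parts forward along $g$. Define recursively
$$\beta(x)=\Big\{\Phi(x)+\sum_{g(y)=x}\beta(y)\Big\},\qquad m(x)=\Big\lfloor\Phi(x)+\sum_{g(y)=x}\beta(y)\Big\rfloor .$$
At a point without ancestors, $\beta(x)=\{\Phi(x)\}$ and $m(x)=\lfloor\Phi(x)\rfloor$. In all cases $\Phi(x)=m(x)+\beta(x)-\sum_{g(y)=x}\beta(y)$. The sum has at most three terms in $[0,1)$, which gives the bound on $m$. Put $\theta_k=\beta1_{\{i(x)=k\}}$. Then $\sum_k\theta_k=\beta$ and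
$$\sum_k(e_k\theta_k)(x)=\sum_k\beta(x-e_k)1_{\{i(x-e_k)=k\}}=\sum_{g(y)=x}\beta(y).\qquad\square$$

**Lemma 8.** Let $f:T_L\to\mathbb Z$ be bounded with $f=\sum_{k\le3}(\Theta_k-e_k\Theta_k)$, $\Theta_k$ bounded measurable real-valued. Then $f=\sum_{k\le3}(\Psi_k-e_k\Psi_k)$ with measurable integer-valued $\Psi_k$, $|\Psi_k-\Theta_k|\le4$.

*Proof.* Regard $\Theta$ as a function on edges, $\Theta(k,x)=\Theta_k(x)$.

**Step 1: rerouting around a square.** For a non-tree edge $E=(j,x)$ with $i=i(x)$, *rerouting $c$ units* means adding
$$-c\text{ on }(j,x),\qquad+c\text{ on }(i,x),\qquad+c\text{ on }(j,x+e_i),\qquad-c\text{ on }(i,x+e_j).$$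
This does not change $\sum_k(\Theta_k-e_k\Theta_k)$. At $x$ the two outgoing edges change by $-c$ and $+c$. At $x+e_i$ the incoming edge $(i,x)$ contributes $-c$ to the divergence and the outgoing edge $(j,x+e_i)$ contributes $+c$. At $x+e_j$ the incoming edge $(j,x)$ contributes $+c$ and the outgoing edge $(i,x+e_j)$ contributes $-c$. At $x+e_i+e_j$ the two incoming edges contribute $-c$ and $+c$.

**Step 2: choose the amounts.** Define recursively on non-tree edges
$$c(E)=\Big\{\Theta(E)+\sum_{E'\to E}\pm c(E')\Big\},$$
with sign $+$ for arrows of type 1 and $-$ for type 2. Reroute $c(E)$ units at every non-tree edge $E$ simultaneously, and call the result $\Psi$. By Step 1, $f=\sum_k(\Psi_k-e_k\Psi_k)$, and $\Psi$ is measurable.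

**Step 3: the bound.** An edge $(a,z)$ lies in four squares: choose the second direction $b\ne a$ and the base point $z$ or $z-e_b$. A square with base $x$ and directions $i,j$ is used by at most one non-tree edge: $(j,x)$ if $i(x)=i$, or $(i,x)$ if $i(x)=j$. So $|\Psi-\Theta|\le4$.

**Step 4: $\Psi$ is an integer on non-tree edges.** The contribution $+c$ on $(i(x),x)$ affects only tree edges. So a non-tree edge $E$ receives $-c(E)$ from its own rerouting, and otherwise exactly $\pm c(E')$ for each arrow $E'\to E$. Thus $\Psi(E)=\Theta(E)-c(E)+\sum_{E'\to E}\pm c(E')\in\mathbb Z$.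

**Step 5: $\Psi$ is an integer on tree edges.** In $f(x)=\sum_k\Psi_k(x)-\sum_k\Psi_k(x-e_k)\in\mathbb Z$ all terms on non-tree edges are integers. The remaining terms give
$$\Psi_{i(x)}(x)\equiv\sum_{g(y)=x}\Psi_{i(y)}(y)\pmod1 .$$
By induction on the height of $x$, starting from the empty sum, $\Psi_{i(x)}(x)\in\mathbb Z$. $\square$

## 9. An integral representation with universal constants

The rotations do not commute with the translations, so Lemma 8 cannot be applied to $\partial\varphi$ directly. We first use Lemma 7 to pull the fractional parts of the $\varphi_\rho$ out as differences along translations. A rotation turns a difference along a translation into a difference along another translation, so everything non-integral ends up in translations.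

"Universal" means depending only on $n$ and on the fixed choices ($R,\kappa,U,\alpha$, and so on), but not on $\mathcal S,A,B$.

**Proposition 9.** There are universal $N\in\mathbb N$ and $L'>0$ such that for all $\mathcal S$ and all $A,B\in\mathcal S$, $A,B\subseteq Q$, $\lambda(A)=\lambda(B)$, there are sets $C_1,\dots,C_N\in\mathcal S$, each contained in an axis-parallel half-open cube of side $L'$, and orientation-preserving isometries $\gamma_k$ of $\mathbb R^n$ with
$$1_A-1_B=\sum_{k=1}^N(1_{C_k}-1_{\gamma_kC_k}).\tag{8}$$

*Proof.* Let $F=1_A-1_B=\partial\varphi$ with $|\varphi_s|\le K$, by Proposition 5. View functions on $Q$ as functions on $\mathbb R^n$, extended by $0$. Let $(\gamma h)(x)=h(\gamma^{-1}x)$, and let $\tau_w$ be translation by $w$.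

**Step 1: two rules for translation differences.** Let $\mathcal B$ be the space of bounded measurable functions on $\mathbb R^n$ with bounded support, and $\mathcal T$ the span of all $h-\tau h$ with $h\in\mathcal B$ and $\tau$ a translation of $\mathbb R^n$. If $\gamma$ is an isometry, then $\gamma(h-\tau h)=\gamma h-(\gamma\tau\gamma^{-1})\gamma h$, and $\gamma\tau\gamma^{-1}$ is a translation. So $\gamma\mathcal T=\mathcal T$. Next, let $h$ be supported in $Q$, and let $u$ be a translation of $T$, represented in $[0,1)^n$. For $z\in\{0,-1\}^n$ let $Q_z=\{x\in Q:x+u+z\in Q\}$. These sets partition $Q$, and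
$$h-uh=\sum_z\big(h1_{Q_z}-\tau_{u+z}(h1_{Q_z})\big)\in\mathcal T,$$
a sum of at most $2^n$ terms.

**Step 2: make the rotation part integral.** By Lemma 7 on $T$ (with $L=1$, $p=0$), $\varphi_\rho=n_\rho+t_\rho$. Here $n_\rho$ is integer-valued, supported in $Q$, with $|n_\rho|\le K+4$, and $t_\rho=\sum_{k\le3}(\theta_k-e_k\theta_k)\in\mathcal T$ by Step 1. Let $\rho$ now denote the rotation of all of $\mathbb R^n$ about $o$; it agrees with the earlier action on $\varphi_\rho$, which is supported in $\mathbb B_{0.45}$. Then, as functions on $\mathbb R^n$,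
$$F_1:=F-\sum_{\rho\in R}(n_\rho-\rho n_\rho)=\sum_\rho(t_\rho-\rho t_\rho)+\sum_{u\in U}(\varphi_u-u\varphi_u)\in\mathcal T,$$
and $F_1$ is integer-valued by its definition. Explicitly
$$F_1=\sum_{k\le N_1}(h_k-\tau_{v_k}h_k).$$
There are at most $3\cdot2^n$ pieces for each $t_\rho$ and for each $\rho t_\rho$, all bounded by $1$, and at most $2^n$ for each $\varphi_u$, bounded by $K$. So $N_1$, the vectors $v_k$, a bound on $|h_k|$ and a ball containing all supports are universal.

**Step 3: pass to a large torus and use only three translations.** Choose a universal cube $Q_L=p+[0,L)^n$ containing $Q$ and the supports of $F_1$, of all $n_\rho$, $\rho n_\rho$, of all $h_k$ and of all $\tau_{v_k}h_k$. On $T_L\cong Q_L$ we have $F_1=\sum_k(h_k-v_kh_k)$ with $v_k$ acting as a torus translation. By Lemma 7 on $T_L$, $h_k=m_k+\sum_{i\le3}(\theta_i^k-e_i\theta_i^k)$. Torus translations commute, so with $\Theta_i=\sum_k(\theta_i^k-v_k\theta_i^k)$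
$$F_2:=F_1-\sum_k(m_k-v_km_k)=\sum_{i\le3}(\Theta_i-e_i\Theta_i),\qquad|\Theta_i|\le N_1 .$$

**Step 4: round.** $F_2$ is bounded and integer-valued. By Lemma 8, $F_2=\sum_{i\le3}(\Psi_i-e_i\Psi_i)$ with measurable integer-valued $\Psi_i$, $|\Psi_i|\le N_1+4$. Altogether, on $Q_L$,
$$F=\sum_\rho(n_\rho-\rho n_\rho)+\sum_k(m_k-v_km_k)+\sum_{i\le3}(\Psi_i-e_i\Psi_i).$$

**Step 5: from integer functions to sets.** Split each torus translation of $T_L$ into at most $2^n$ genuine translations, as in Step 1. Then $F=\sum_k(n_k-\gamma_kn_k)$ with a universally bounded number of terms. Here the $n_k$ are integer-valued with a universal bound and supported in $Q_L$, and the $\gamma_k$ are orientation-preserving isometries. Write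
$$n_k=\sum_{r\ge1}1_{\{n_k\ge r\}}-\sum_{r\ge1}1_{\{n_k\le-r\}},$$
and for the negative terms use $-(1_C-1_{\gamma C})=1_{\gamma C}-1_{\gamma^{-1}(\gamma C)}$. The sets that occur have the form $C$ or $\gamma C$ with $C\subseteq Q_L$, so their diameter is at most $\sqrt nL$. Hence they lie in axis-parallel half-open cubes of side $L'=2\sqrt nL$. Pad with empty sets to a universal number $N$ of terms. $\square$

## 10. Functions with multiplicity and a reusable catalyst: proof of Theorem A

Formula (8) says $1_A+\sum1_{\gamma_kC_k}=1_B+\sum1_{C_k}$. So $A$ and $B$ become equidecomposable after adding the same "catalyst" $c=\sum1_{C_k}$ to both. For example $1_{[0,1)}-1_{[2,3)}=(1_{[0,1)}-1_{[1,2)})+(1_{[1,2)}-1_{[2,3)})$ uses $[1,2)$, which lies in neither set. To make sense of adding a catalyst, we count with multiplicity.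

**Definition.** For bounded measurable $a,b:\mathbb R^n\to\mathbb N$ with bounded support write $a\approx b$ if there are finitely many bounded $E_k\in\mathcal S$ and orientation-preserving isometries $\gamma_k$ with $a=\sum_k1_{E_k}$ and $b=\sum_k1_{\gamma_kE_k}$.

For example $2\cdot1_{[0,1)^n}\approx1_{[0,2)\times[0,1)^{n-1}}$, with $E_1=E_2=[0,1)^n$, $\gamma_1$ the identity and $\gamma_2$ a unit translation. For sets, $1_A\approx1_B$ means exactly that $A,B$ are equidecomposable by orientation-preserving isometries with pieces in $\mathcal S$ (drop empty pieces).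

**Step 1: $\approx$ is an additive equivalence relation.** It is reflexive because $a=\sum_{r\ge1}1_{\{a\ge r\}}$; it is symmetric (use $\gamma_kE_k$ and $\gamma_k^{-1}$) and additive. For transitivity, let $a=\sum_k1_{E_k}$, $\sum_k1_{\gamma_kE_k}=b=\sum_l1_{E'_l}$ and $c=\sum_l1_{\gamma'_lE'_l}$. Let $G_{kl}$ be the set of $x\in\gamma_kE_k\cap E'_l$ such that the rank of $k$ among $\{k':x\in\gamma_{k'}E_{k'}\}$ equals the rank of $l$ among $\{l':x\in E'_{l'}\}$. Both index sets have $b(x)$ elements, so $\gamma_kE_k=\bigsqcup_lG_{kl}$ and $E'_l=\bigsqcup_kG_{kl}$, and $G_{kl}\in\mathcal S$. The pieces $\gamma_k^{-1}G_{kl}$ sum to $a$, and moved by $\gamma'_l\gamma_k$ they sum to $c$.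

**Step 2: catalysts at every scale.** We show: let $\sigma>0$ and let $A',B'\in\mathcal S$ have equal measure, each contained in an axis-parallel half-open cube of side $\sigma$. Then there is $c=\sum_{k\le N}1_{C_k}$, each $C_k\in\mathcal S$ contained in an axis-parallel half-open cube of side $\sigma L'$, with
$$1_{A'}+c\approx1_{B'}+c.\tag{9}$$
After translating we may assume that both cubes equal $\sigma Q$, because translates are related by $\approx$. Apply Proposition 9 to $\sigma^{-1}A'$, $\sigma^{-1}B'$ with the $\sigma$-algebra $\sigma^{-1}\mathcal S=\{\sigma^{-1}E:E\in\mathcal S\}$. It is again isometry-invariant and lies between Borel and Lebesgue, and $N$, $L'$ do not depend on it. Scaling back, $1_{A'}+\sum_k1_{\gamma_kC_k}=1_{B'}+c$. Since $c\approx\sum_k1_{\gamma_kC_k}$, we get $1_{A'}+c\approx1_{A'}+\sum_k1_{\gamma_kC_k}=1_{B'}+c$.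

Now let $A,B$ be as in Theorem A. Nothing allows us simply to cancel $c$ in (9). We would like to find room for the catalyst inside $A$. But at scale $\sigma=1$ the catalyst consists of $N$ sets in cubes of side $L'>1$, which need not fit. Since $N$ and $L'$ are universal, we can cut $A$ and $B$ into pieces of size $\sigma$, use a catalyst of size comparable to $\sigma$, and use the same room again for each piece.

**Step 3: reserve room.** Choose half-open cubes $P\subseteq A$, $P'\subseteq B$ that are translates of each other, and put $A_0=A\setminus P$, $B_0=B\setminus P'$, so $\lambda(A_0)=\lambda(B_0)$. Choose $\sigma>0$ so small that $N$ pairwise disjoint translates of a half-open cube of side $\sigma L'$ fit in $P$.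

**Step 4: match small pieces of equal measure.** Cover $A\cup B$ by finitely many disjoint axis-parallel half-open cubes $q_1,\dots,q_m$ of side $\sigma$. Put $m_{jl}=\lambda(A_0\cap q_j)\lambda(B_0\cap q_l)/\lambda(A_0)$ if $\lambda(A_0)>0$, and $m_{jl}=0$ otherwise. Then
$$\sum_lm_{jl}=\lambda(A_0\cap q_j),\qquad\sum_jm_{jl}=\lambda(B_0\cap q_l).$$
The measure of $A_0\cap q_j\cap\{x_1<t\}$ is continuous in $t$, and similarly for $B_0\cap q_l$. So slicing by hyperplanes $x_1=\text{const}$ gives partitions into sets of $\mathcal S$, $A_0\cap q_j=\bigsqcup_lA_{jl}$ and $B_0\cap q_l=\bigsqcup_jB_{jl}$, with $\lambda(A_{jl})=\lambda(B_{jl})=m_{jl}$.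

**Step 5: exchange one pair using $P$.** Let $c_{jl}$ be given by Step 2 for $A_{jl},B_{jl}$. Translate the $N$ cubes of side $\sigma L'$ containing its sets disjointly into $P$. This gives $P_{jl}\subseteq P$, $P_{jl}\in\mathcal S$, with $c_{jl}\approx1_{P_{jl}}$. Hence
$$1_{A_{jl}}+1_P\approx1_{A_{jl}}+c_{jl}+1_{P\setminus P_{jl}}\approx1_{B_{jl}}+c_{jl}+1_{P\setminus P_{jl}}\approx1_{B_{jl}}+1_P .$$
The cube $P$ is restored at the end.

**Step 6: exchange all pairs.** Applying Step 5 to all pairs $(j,l)$ one after another, with additivity and transitivity,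
$$1_A=1_P+\sum_{j,l}1_{A_{jl}}\approx1_P+\sum_{j,l}1_{B_{jl}}=1_P+1_{B_0}\approx1_{P'}+1_{B_0}=1_B .$$
This proves Theorem A. $\blacksquare$

## 11. An invariant functional that sees category: proof of Theorem B

Let $n\in\{1,2\}$ and let $G=\mathrm{Isom}(\mathbb R^n)$. This group is solvable, since it has the abelian normal subgroup of translations with quotient $O(n)$, and $O(1)$, $O(2)$ are solvable. Hence $G$ is amenable as a discrete group. Day's fixed point theorem then says: if $G$ acts by continuous affine maps on a nonempty compact convex subset of a locally convex Hausdorff space, it has a fixed point.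

**Step 1: a sublinear functional that ignores meager sets.** Let $E$ be the space of bounded Borel functions on $\mathbb R^n$ with bounded support, and
$$I^*(f)=\inf\Big\{\int h:h\in C_c(\mathbb R^n),\ h\ge f\text{ off a meager set}\Big\}.$$
An inequality between continuous functions that holds off a meager set holds everywhere, by the Baire category theorem. Hence $I^*(h)=\int h$ for $h\in C_c$. Also $I^*$ is finite: if $f\ge-g$ with $g\in C_c$, every admissible $h$ satisfies $h\ge-g$ everywhere. Clearly $I^*$ is sublinear and $G$-invariant.

**Step 2: an invariant linear functional.** The set of linear $m:E\to\mathbb R$ with $m\le I^*$ is nonempty by the Hahn–Banach theorem, convex, and $G$-invariant. For pointwise convergence it is compact, being closed in $\prod_f[-I^*(-f),I^*(f)]$. By Day's theorem it contains a $G$-invariant $m$.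

**Step 3: properties of $m$.** Applying $m\le I^*$ to $\pm h$ gives $m(h)=\int h$ on $C_c$. It is positive, since $I^*(f)\le0$ for $f\le0$. If $f=0$ off a meager set, then $I^*(\pm f)\le0$, so $m(f)=0$. By sandwiching between functions in $C_c$, $m(1_W)=1$ for every translate $W$ of $[0,1)^n$.

**Step 4: the two sets.** Let $N$ be a null dense $G_\delta$ set, $W=[2,3)\times[0,1)^{n-1}$, $B=[0,1)^n$ and $A=B\cup(N\cap W)$. Then $A,B$ are bounded Borel sets with nonempty interior and $\lambda(A)=\lambda(B)=1$. Since $W\setminus N$ is meager, $m(1_{N\cap W})=m(1_W)=1$. So $m(1_A)=2\ne1=m(1_B)$. A Borel equidecomposition by isometries would force $m(1_A)=m(1_B)$. $\blacksquare$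

## 12. Uniqueness of finitely additive invariant measures: proof of Theorem C

**Part (i).** By Theorem A, $m(A)=m(B)$ for bounded $A,B\in\mathcal S$ with nonempty interior and $\lambda(A)=\lambda(B)$. Additivity and translation invariance give $m([0,t)\times[0,1)^{n-1})=t$ for rational $t>0$: cut $[0,1)$ into $q$ equal intervals, then put $p$ of them together. Monotonicity gives it for all $t>0$. A bounded $A\in\mathcal S$ with nonempty interior has the same Lebesgue measure as such a box, with $t=\lambda(A)$, so $m(A)=\lambda(A)$. For an arbitrary bounded $A\in\mathcal S$ take a half-open cube $P$ disjoint from $A$. Then $m(A)=m(A\cup P)-m(P)=\lambda(A\cup P)-\lambda(P)=\lambda(A)$.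

**Part (ii).** Run Sections 3–7 with $T$ replaced by $S^{n-1}$, $\lambda$ by normalized surface measure, $S=R$, $X_s=X'_s=S^{n-1}$ for all $s$, and $\mathcal S=$ Borel. We check each ingredient.

**Step 1: Lemma 1.** It is (2) applied to $h-\bar h$, with $C=\max(1,1/\kappa)$.

**Step 2: Lemma 2.** Its proof uses only Lemma 1 and the fact that each $s$ preserves $\lambda$.

**Step 3: Lemma 3.** Replace convolution by the operator
$$\varphi\mapsto\int k_\tau(\langle x,y\rangle)\varphi(y)\,d\lambda(y),$$
where $k_\tau\ge0$ is continuous, $k_\tau(\langle x,y\rangle)=0$ if $|x-y|>\tau$, and $\int k_\tau(\langle x,y\rangle)\,d\lambda(y)=1$. The integral does not depend on $x$, by rotation invariance, so such a $k_\tau$ exists. The operator is positive and fixes constants. It commutes with rotations, because $\langle\rho x,\rho y\rangle=\langle x,y\rangle$. It sends bounded functions to continuous ones with no larger bound, and turns inequalities almost everywhere into inequalities everywhere. If $E=\{x:\operatorname{dist}(x,D)\le\tau\}$, it maps $1_E$ to a function that is at least $1_D$.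

**Step 4: Lemma 4 and Proposition 5.** Their proofs use only Lemmas 2 and 3, compactness of the $X_s$, and the fact that each $s$ is a measure-preserving homeomorphism of $X_s$. So they apply word for word.

**Step 5: conclusion.** Every bounded Borel $F$ on $S^{n-1}$ with $\int F\,d\lambda=0$ is therefore $\sum_{\rho\in R}(\varphi_\rho-\rho\varphi_\rho)$ with bounded Borel $\varphi_\rho$. Let $m$ be a finitely additive rotation-invariant probability measure on the Borel sets. It integrates bounded Borel functions, as uniform limits of simple functions, and the integral is rotation-invariant. So it integrates $F$ to $0$. Taking $F=1_A-\lambda(A)$ gives $m(A)=\lambda(A)$ for every Borel $A\subseteq S^{n-1}$. $\blacksquare$
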